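# Cycles of linear length in random planar graphs

## Four labelled vertices, and triangulations with short cycles

Write $\operatorname{circ}(G)$ for the length of a longest cycle of a graph $G$, with $\operatorname{circ}(G)=0$ if $G$ is a forest. All graphs are simple. Let $G_n$ be a graph chosen uniformly at random from all labelled planar graphs on $\{1,\dots,n\}$.

Take $n=4$. Every graph on four vertices is a subgraph of the planar graph $K_4$, so $G_4$ is uniform over all $2^6=64$ graphs. We sort them by number of edges.

With at most two edges there are $1+6+15=22$ graphs, all forests. With three edges there are $20$ graphs: $4$ triangles and $16$ trees. With four edges there are $15$: three 4-cycles, and $4\cdot 3=12$ triangles with a pendant edge. With five edges there are $6$, each $K_4$ minus an edge, which contains a 4-cycle. With six edges there is only $K_4$, which contains a 4-cycle.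

So $\operatorname{circ}(G_4)$ equals $0$ for $22+16=38$ graphs, $3$ for $4+12=16$ graphs, and $4$ for $3+6+1=10$ graphs. A forest is the most likely outcome. What happens when $n$ is large: does $G_n$ usually contain a long cycle, and how long is it compared with $n$?

Planarity alone forces nothing, since a forest is planar. Connectivity helps less than one might hope. The graph $K_{2,n-2}$ with $n\ge4$ is planar and 2-connected. Its cycles alternate between the two sides, so they have length $4$. Even 3-connectivity does not give linear length. Let $T_0$ be a triangle drawn in the plane, and obtain $T_{d+1}$ from $T_d$ by putting into each inner face a new vertex joined to the three corners of the face. There are $3^d$ inner faces in $T_d$, so $T_d$ has $3+\frac{3^d-1}{2}$ vertices (that is $3,4,7,16,\dots$). For $d\ge1$ it is 3-connected: $T_1=K_4$ is, and adding a vertex with three neighbors preserves 3-connectivity. (Delete two vertices. If the new vertex is one of them, the old graph has lost only one vertex; otherwise the old graph minus two vertices is connected and the new vertex still has a neighbor in it.)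

We claim that $\operatorname{circ}(T_{d+1})\le2\operatorname{circ}(T_d)$. Let $C$ be a cycle of length $L$ in $T_{d+1}$. The vertices inserted last are pairwise nonadjacent, so at least $L/2$ vertices of $C$ belong to $T_d$; let $L'$ be their number. If $v$ is a last-inserted vertex on $C$ with neighbors $x,y$ on $C$, then $x,y$ are corners of one face of $T_d$, so $xy$ is an edge of $T_d$ and we may shortcut $xvy$ to $xy$. If $L'\ge3$, the result is a cycle of $T_d$ of length $L'\ge L/2$. If $L'\le2$, then $L\le4<2\cdot3\le2\operatorname{circ}(T_d)$. This proves the claim. Hence $\operatorname{circ}(T_d)\le3\cdot2^d$, while $T_d$ has more than $3^d/2$ vertices. The ratio tends to $0$.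

So a cycle of linear length must come from the randomness, or from more than 3-connectivity. A property holds *almost surely* (a.s.) if its probability tends to $1$ as $n\to\infty$. The text "Random planar graphs and beyond" says: "We conjecture the existence of cycle of length $cn$ for some $c>0$." These notes prove that this is true.

**Theorem 1.** There is $c>0$ with $\Pr(\operatorname{circ}(G_n)\ge cn)\to1$.

## Published theorems, good separations, and the general statement

Let $g_n$ be the number of labelled planar graphs on $[n]=\{1,\dots,n\}$. We use the following published results.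

* **(GN)** Giménez–Noy, *Asymptotic enumeration and limit laws of planar graphs*, J. AMS 22 (2009): $g_n\sim g\,n^{-7/2}\gamma^nn!$ with $g>0$ and $\gamma>1$. The number $c_n$ of connected labelled planar graphs has the same form with another positive constant.
* **(T)** Tutte, *A theorem on planar graphs*, Trans. AMS 82 (1956): every 4-connected planar graph is Hamiltonian.
* **(BGW)** Bender–Gao–Wormald, Electron. J. Combin. 9 (2002): the number of labelled 2-connected planar graphs is $\sim b\,n^{-7/2}\gamma_2^{\,n}n!$ with $b,\gamma_2>0$. This is used only in the last section.

A graph is *4-connected* if it has at least $5$ vertices and no separating set of at most $3$ vertices; a set $X$, possibly empty, is *separating* in $G$ if $G-X$ is disconnected. A 4-connected graph has minimum degree at least $4$, since the neighbors of a vertex of degree at most $3$ would separate it from the rest. For $W\subseteq V(G)$ let $N(W)=N_G(W)$ be the set of vertices outside $W$ with a neighbor in $W$. We write $K_N$ for the complete graph on $N$, and $G+K_N$ for $G$ with all missing edges inside $N$ added.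

The graphs $T_d$ are obstructed by triangles whose removal cuts off a large piece. We want to cut a planar graph at such sets of at most three vertices and to record, on each side, that the other side connects the cut vertices to one another. The record is a clique.

**Definition (good separation).** A *good separation* of $G$ is a partition $V(G)=A\cup N\cup B$ with $A,B\neq\emptyset$, $|N|\le3$ and no $A$–$B$ edges, such that some component of $G[A]$ has neighborhood exactly $N$ and some component of $G[B]$ has neighborhood exactly $N$. Put $G_A=G[A\cup N]+K_N$ and $G_B=G[B\cup N]+K_N$.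

For example, let $G=K_{2,3}$ with sides $\{x,y\}$ and $\{p,q,r\}$. Then $A=\{p\}$, $N=\{x,y\}$, $B=\{q,r\}$ is a good separation; $G_A$ is a triangle and $G_B$ is $K_4$ minus the edge $qr$. In $T_d$ with $d\ge2$, let $xyz$ be the outer triangle, $v$ the first inserted vertex, and $N=\{x,y,v\}$. Let $A$ be the set of vertices inside the triangle $xyv$, and $B$ the rest. The set $A$ is connected: its first vertex is joined to $x,y,v$, and each later one was put into a face with a corner already in $A$. So $N(A)=N$. Also $z\in B$ is adjacent to $x,y,v$. This is a good separation, and $|A|$ is a third of all but four of the vertices.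

The condition on neighborhoods matters. Let $G$ be $K_5$ minus an edge $xy$, together with an isolated vertex $z$. It is planar. With $N=\{x,y\}$, $B=\{z\}$ and $A$ the other three vertices there are no $A$–$B$ edges, but $G[A\cup N]+K_N=K_5$ is not planar. This is not a good separation, because $N(\{z\})=\emptyset\ne N$.

**Hypothesis (H).** $\mathcal G$ is an isomorphism-closed class of planar graphs such that $G_A,G_B\in\mathcal G$ whenever $G\in\mathcal G$ and $(A,N,B)$ is a good separation of $G$. The number $f_n$ of graphs of $\mathcal G$ on $[n]$ satisfies
$$f_n\le\kappa_2n^{-\alpha}\gamma^nn!\quad(n\ge1),\qquad f_n\ge\kappa_1n^{-\alpha}\gamma^nn!\quad(n\in I),$$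
where $\alpha>3$, $\gamma,\kappa_1,\kappa_2>0$ and $I$ is an infinite set of positive integers.

**Theorem 3.** Under (H) there is $c>0$ such that a uniform random graph from $\mathcal G$ on $[n]$, $n\in I$, has a cycle of length $\ge cn$ with probability tending to $1$ as $n\to\infty$.

Theorem 1 is the case in which $\mathcal G$ is the class of all planar graphs, $\alpha=\frac72$ and $I=\{1,2,\dots\}$. The quotient $g_n/(n^{-7/2}\gamma^nn!)$ is positive for every $n$ and converges to $g>0$, so it lies between two positive constants. Closure under good separations is proved in the next section. Notice that only $\frac72>3$ is used.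

For planar graphs we also show how sharp the linear order is.

**Theorem 2.**

(a) There is $\delta>0$ with $\Pr(\operatorname{circ}(G_n)\le(1-\delta)n)\to1$.

(b) With the constant $c$ obtained in the proof of Theorem 1: for every fixed $0<x\le c/2$, $\Pr(\operatorname{circ}(G_n)<xn)=O_x(n^{-c/(32x)})$.

(c) For every fixed $0<x<1$ there is $\kappa_x>0$ with $\Pr(\operatorname{circ}(G_n)<xn)\ge\kappa_xn^{-\frac72\lfloor1/x\rfloor}$ for all large $n$.

## Replacing a small piece by a clique keeps planarity

We will need to know how many cliques of size at most three a planar graph can have.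

**Elementary fact (E).** A planar graph on $m\ge1$ vertices has at most $3m$ edges and at most $10m$ triangles. It has at most $15m$ cliques of size $\le3$, the empty clique included, and at most $10m$ cliques of any fixed size $r\in\{1,2,3\}$.

The edge bound is the textbook consequence of Euler's formula. It gives a vertex of degree at most $5$. Removing it destroys at most $\binom52=10$ triangles, and induction gives at most $10m$ triangles. Finally $1+m+3m+10m\le15m$.

**Lemma 1.** Let $G$ be planar and let $W_1,\dots,W_p$ be disjoint nonempty connected vertex sets with $|N(W_i)|\le3$ and $N(W_i)\cap W_j=\emptyset$ for all $i,j$. Then $G-\bigcup W_i$ together with all edges of all $K_{N(W_i)}$ is planar.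

*Proof.* Contract each $W_i$ to a vertex $w_i$. The result is planar. The vertex $w_i$ has neighborhood exactly $N(W_i)$, and the $w_i$ are pairwise nonadjacent because $N(W_i)\cap W_j=\emptyset$. In a plane drawing, delete $w_i$, and for each pair $x,y\in N(W_i)$ draw an edge $xy$ that closely follows the old path $x\,w_i\,y$. Since $w_i$ had degree at most $3$, these are at most three arcs, one in each sector between consecutive spokes, and they can be drawn without crossings in a thin neighborhood of the star at $w_i$. (With two spokes we draw one arc, with fewer none.) Different stars meet only in ends of spokes, so arcs of different stars do not cross. Discard parallel edges. $\square$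

Closure of the planar graphs under good separations follows. Let $(A,N,B)$ be a good separation of a planar graph $G$, and let $Z$ be a component of $G[B]$ with $N(Z)=N$. Apply Lemma 1 to $G[A\cup N\cup Z]$ and the single set $Z$: the graph $G_A$ is planar. By symmetry $G_B$ is planar. This is where we use that one component sees all of $N$.

From here until Theorem 3 is proved, (H) is assumed.

## Counting graphs with one balanced separation

A graph with a good separation is glued from $G_A$ and $G_B$ along a clique. We count first the pieces with a prescribed clique, then the gluings.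

**Lemma 2.** Let $Q_r(m)$ be the number of graphs of $\mathcal G$ on a given $m$-set in which a given $r$-subset is a clique. There is $C_1$ with
$$Q_r(s+r)\le C_1\,s!\,\gamma^ss^{1-\alpha}\qquad(0\le r\le3,\ s\ge1).$$

*Proof.* For $r=0$ we have $Q_0(s)=f_s\le\kappa_2s^{-\alpha}\gamma^ss!$, which is stronger. Let $r\ge1$ and $m=s+r$. Since $\mathcal G$ is isomorphism-closed, $Q_r(m)$ does not depend on the $r$-subset. Count pairs (graph, $r$-clique in it): there are $\binom mrQ_r(m)$, and by (E) at most $10m\,f_m$. Now $10m/\binom mr$ equals
$$10,\qquad \frac{20}{s+1},\qquad \frac{60}{(s+1)(s+2)}\qquad\text{for } r=1,2,3,$$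
so $Q_r(m)\le60\,s^{-(r-1)}f_m$. Moreover $(s+r)!=s!\,(s+1)\cdots(s+r)\le s!\,(4s)^r$, so
$$f_{s+r}\le\kappa_2\,s^{-\alpha}\max(1,\gamma)^3\gamma^s\,s!\,(4s)^r.$$
Multiplying, the powers of $s$ combine to $s^{-(r-1)-\alpha+r}=s^{1-\alpha}$, and we may take $C_1=60\cdot64\,\kappa_2\max(1,\gamma)^3$. $\square$

The exponent is $1-\alpha$ for every $r\ge1$: the $r$ extra vertices contribute a factor of order $s^r$, and prescribing the clique costs a factor $s^{r-1}$.

**Lemma 3.** There is $C_2$ such that for $n\in I$, $n\ge4$, $t\ge1$, the probability that a random graph of $\mathcal G$ on $[n]$ has a good separation with $|A|,|B|>t$ is at most $C_2\,n\,t^{2-\alpha}$.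

*Proof.* The definition is symmetric in $A$ and $B$, so we may assume $s=|A|\le|B|=b$. Then $b\ge(n-3)/2\ge n/8$, as $n\ge4$. Given $(A,N,B)$ with $|N|=r$, the graph $G$ is determined by $G_A$ (which contains all edges meeting $A$), by $G_B$ (all edges meeting $B$), and by $G[N]$, for which there are at most $8$ choices. Both $G_A$ and $G_B$ are in $\mathcal G$, and $N$ is a clique in both. By Lemma 2 the number of such graphs is at most
$$\sum_{r\le3}\sum_{s>t}\frac{n!}{s!\,r!\,b!}\,8\,Q_r(s+r)\,Q_r(b+r)\le\sum_{r\le3}\sum_{s>t}8C_1^2\,n!\,\gamma^{n-r}s^{1-\alpha}b^{1-\alpha}.$$
Here $\gamma^{n-r}\le\max(1,\gamma^{-1})^3\gamma^n$ and $b^{1-\alpha}\le(n/8)^{1-\alpha}$, because $\alpha>1$. Finally, as $t\ge1$ and $\alpha>2$,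
$$\sum_{s>t}s^{1-\alpha}\le t^{1-\alpha}+\int_t^\infty y^{1-\alpha}\,dy\le\Big(1+\frac1{\alpha-2}\Big)t^{2-\alpha}.$$
So the count is at most $C'\,n!\,\gamma^nn^{1-\alpha}t^{2-\alpha}$ for a constant $C'$. Divide by $f_n\ge\kappa_1n^{-\alpha}\gamma^nn!$. $\square$

For planar graphs the bound is $C_2\,n\,t^{-3/2}$, which tends to $0$ for $t=n^{3/4}$. So the random planar graph, unlike $T_d$, a.s. has no balanced cut at three vertices.

## The torso, and lifting its Hamilton cycle

This section contains no probability. We cut off all the small pieces at once, leave cliques behind, and obtain a 4-connected planar graph, to which (T) applies.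

**Definition (torso, groups).** For $U\subseteq V(G)$, the *torso* of $U$ is the graph $G^*$ on $U$ obtained from $G[U]$ by adding $K_{N(W)}$ for every component $W$ of $G-U$. For $N\subseteq U$ let $W_N$ be the union of the components of $G-U$ with neighborhood exactly $N$. The nonempty sets $W_N$ are called *groups*.

As an example, let $O$ be the octahedron on $a,a',b,b',c,c'$, in which all pairs are adjacent except $aa'$, $bb'$, $cc'$. It is planar, and it is 4-connected: any three or more of its vertices induce a connected graph, since each vertex misses only one other. Let $G$ be $O$ minus the edges $ab$ and $bc$, plus a vertex $w$ joined to $a,b,c$, plus a vertex $p$ joined to $a'$ only. With $U=V(O)$ the groups are $\{w\}$, with neighborhood $\{a,b,c\}$, and $\{p\}$, with neighborhood $\{a'\}$. The first group restores the edges $ab$ and $bc$, so the torso is $O$. The Hamilton cycle $a\,b\,c\,a'\,b'\,c'$ of $O$ uses $ab$ and $bc$, which are not in $G$. We have only one vertex $w$ with which to repair both, so we give up $b$ and use $a\,w\,c\,a'\,b'\,c'$. This is a cycle of $G$ of length $6=|U|$. The same repair works in general.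

We first check that cutting off one group is a good separation. This is what later keeps the pieces inside $\mathcal G$.

**Lemma 4.** Suppose that every component $W$ of $G-U$ has $|N(W)|\le3$ and that the torso $G^*$ is 4-connected. Then for every group $W_N$, $(W_N,N,V\setminus(W_N\cup N))$ is a good separation of $G$.

*Proof.* Since $G^*$ is 4-connected, $|U|\ge5$. Put $S=U\setminus N\ne\emptyset$, and let $\hat S$ be $S$ together with all components $W$ of $G-U$ with $N(W)\cap S\neq\emptyset$. We want $\hat S$ to be a component on the far side whose neighborhood is $N$.

**Step 1: $\hat S$ is connected in $G$.** The graph $G^*-N=G^*[S]$ is connected, because $|N|\le3$. Each of its edges either is an edge of $G$ or has both ends in some $N(W)$; in the latter case $W\subseteq\hat S$, and the ends are joined through the connected set $W$. Each $W\subseteq\hat S$ has a neighbor in $S$.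

**Step 2: $N_G(\hat S)=N$.** A neighbor of $S$ outside $U$ lies in some $W$ with $N(W)\cap S\ne\emptyset$, hence in $\hat S$. A neighbor of some $W\subseteq\hat S$ lies in $N(W)\subseteq U=S\cup N$. So $N_G(\hat S)\subseteq N$. Conversely let $x\in N$. Its degree in $G^*$ is at least $4$, and $N$ contains at most two other vertices, so $x$ has a $G^*$-neighbor $y\in S$. Either $xy\in E(G)$, or $x,y\in N(W)$ for some $W$, and then $W\subseteq\hat S$. In both cases $x\in N_G(\hat S)$.

**Step 3: the separation is good.** No component in $W_N$ has a neighbor in $S$, so $\hat S\cap W_N=\emptyset$. By Steps 1 and 2, $\hat S$ is a component of $G-(W_N\cup N)$ with neighborhood exactly $N$. The components of $G-U$ that form $W_N$ are components of $G[W_N]$ with neighborhood exactly $N$. There are no edges between $W_N$ and $V\setminus(W_N\cup N)$. $\square$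

**Lemma 5.** Let $n\ge100$, $1\le t\le n/100$, and let $G$ be a planar graph on $n$ vertices with no good separation having both $|A|,|B|>t$. Then there is $U\subseteq V(G)$ such that

1. every component $W$ of $G-U$ has $|N(W)|\le3$;
2. the torso $G^*$ is planar and 4-connected (in particular $|U|\ge5$);
3. every group satisfies $|W_N|\le2t$;
4. $\operatorname{circ}(G)\ge|U|$.

*Proof.* **Step 1: choice of $U$.** We want to discard as many vertices as possible in pieces attached at three vertices, without discarding the bulk of the graph. Let $\mathcal U$ be the family of sets $U\subseteq V$ such that every component $W$ of $G-U$ satisfies $|N(W)|\le3$ and $|W|\le n/2$. Then $V\in\mathcal U$. Let $U$ be an inclusion-minimal member. Property 1 holds, and $G^*$ is planar by Lemma 1 applied to the components of $G-U$.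

**Step 2: $G^*$ has no separating set $X$ with $|X|\le3$.** This is what minimality gives. Suppose there is such an $X$, and let $S_1,S_2,\dots$ (at least two) be the components of $G^*-X$. Let $\hat S_i$ be $S_i$ together with all components $W$ of $G-U$ with $N(W)\cap S_i\ne\emptyset$. Since $N(W)$ is a clique of $G^*$, such a $W$ has $N(W)\subseteq S_i\cup X$, so the sets $\hat S_i$ are disjoint. Each $\hat S_i$ is connected in $G$: an edge of $G^*[S_i]$ is an edge of $G$ or has its ends joined through some $W\subseteq\hat S_i$, and each $W\subseteq\hat S_i$ has a neighbor in $S_i$. Also $N_G(\hat S_i)\subseteq X$: a neighbor of $S_i$ in $U$ is in $S_i\cup X$, a neighbor of $S_i$ outside $U$ is in $\hat S_i$, and a neighbor of $W\subseteq\hat S_i$ is in $S_i\cup X$.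

One of $\hat S_1,\hat S_2$ has at most $n/2$ vertices, say $\hat S_1$. Put $U'=U\setminus S_1\subsetneq U$. The components of $G-U'$ are $\hat S_1$, whose neighborhood is contained in $X$, and the components $W\not\subseteq\hat S_1$ of $G-U$. The latter have no neighbor in $S_1$, so their neighborhoods are unchanged. So $U'\in\mathcal U$, contradicting minimality. Hence $G^*$ is 4-connected once we know $|U|\ge5$.

**Step 3: every component $W$ of $G-U$ has $|W|\le t$.** We turn $W$ into one side of a good separation whose other side is large. Put $N=N(W)$ and $R=V\setminus(W\cup N)$, so $|R|\ge n/2-3$. Each component $Z$ of $G[R]$ has $N(Z)\subseteq N$, as no vertex of $R$ is adjacent to $W$. Sort these components by $N(Z)$; there are at most $8$ possibilities. For some $N'\subseteq N$ the union $R'$ of the components with $N(Z)=N'$ satisfies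
$$|R'|\ge\frac{n/2-3}{8}=\frac n{16}-\frac38>\frac n{100}\ge t .$$
Let $B=V\setminus(R'\cup N')\supseteq W$. There are no $R'$–$B$ edges, so every component of $G[B]$ has its neighborhood inside $N'$. The component of $G[B]$ containing $W$ has neighborhood exactly $N'$, because $N(W)=N\supseteq N'$ and $N'\cap B=\emptyset$. So $(R',N',B)$ is a good separation. By hypothesis $|B|\le t$, hence $|W|\le t$.

**Step 4: property 3.** Suppose $|W_N|>2t$. Its components have size at most $t$. Collect them one by one until the total first exceeds $t$. This gives a union $A$ of some but not all of them with $t<|A|\le2t$. With $B=V\setminus(A\cup N)$ we have $|B|\ge n-2t-3>t$, and $B$ contains a component of $W_N$, whose neighborhood is $N$. So $(A,N,B)$ is a good separation with both sides larger than $t$, a contradiction.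

**Step 5: $|U|\ge5$.** This completes property 2. A set of at most four vertices has at most $15$ subsets of size $\le3$. So if $|U|\le4$, there are at most $15$ groups and $n\le4+15\cdot2t\le4+0.3n$, which is false for $n\ge100$.

**Step 6: property 4.** By (T), $G^*$ has a Hamilton cycle $H$, of length $|U|\ge5$. We lift it to $G$ as in the octahedron example. For each edge $xy$ of $H$ not in $G$ choose a component $W(xy)$ of $G-U$ with $x,y\in N(W(xy))$. All edges assigned to one component $W$ lie inside $N(W)$, which has at most three vertices. Since $H$ is not a triangle, at most two edges are assigned to $W$, and if there are two, they form a path $xyz$ of $H$.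

If one edge $xy$ is assigned to $W$, replace it by an $x$–$y$ path with nonempty interior in $W$. If two edges $xy,yz$ are assigned to $W$, replace the path $xyz$ by an $x$–$z$ path with nonempty interior in $W$. Such paths exist because $W$ is connected and $x,y,z\in N(W)$.

The edges of $H$ are thereby partitioned into consecutive segments of length $1$ or $2$, at least three of them since $|U|\ge5$. Each segment is kept or replaced by a path with the same ends that is at least as long, and the interiors of the new paths lie in distinct components $W$. The result is a cycle of $G$ of length at least $|U|$. $\square$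

## What one separation at a time gives

Let us see how far Lemmas 3 and 5 reach by themselves, for planar graphs. Fix $\varepsilon<\frac13$ and let $t=n^{1-\varepsilon}$. By Lemma 3 there is a.s. no good separation with both sides larger than $t$, since $n\,t^{-3/2}=n^{1-\frac32(1-\varepsilon)}\to0$. Take $U$ as in Lemma 5. Distinct groups have distinct neighborhoods, which are cliques of size at most $3$ in the planar graph $G^*$. By (E) there are at most $15|U|$ groups, each with at most $2t$ vertices, so
$$n\le|U|+15|U|\cdot2t\le31\,t\,|U|,\qquad\text{hence}\qquad\operatorname{circ}(G)\ge|U|\ge\frac{n^{\varepsilon}}{31}.$$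

This is a growing cycle, but far from linear, and the argument stops here. For linear length we would need $t$ constant, while the bound $C_2\,n\,t^{-3/2}$ says nothing unless $t$ is larger than order $n^{2/3}$. Nor can small separations be excluded. The proof of Theorem 2(a) below shows that $G_n$ a.s. has a vertex $v$ of degree at most $1$. If $v$ is isolated, take $A=\{v\}$, $N=\emptyset$. If the neighbor $w$ of $v$ has another neighbor, take $A=\{v\}$, $N=\{w\}$. Otherwise take $A=\{v,w\}$, $N=\emptyset$. For $n\ge3$ this is a good separation with $|A|\le2$.

So the statement to prove is different. Groups of every moderate size may occur, but groups of size at least a large constant $K$ should not hold a quarter of all vertices together. For that we cut off many groups at once. Heuristically, the number of graphs with $j$ groups of size about $\sigma$ will be at most about $(C\,n\,\sigma^{2-\alpha})^j/j!$ times the number of all graphs. The factor $1/j!$ makes this tiny once $j$ is well above $n\sigma^{2-\alpha}$. Then groups of size about $\sigma$ hold at most about $n\sigma^{3-\alpha}$ vertices. Since $\alpha>3$, these amounts sum over $\sigma=K,2K,4K,\dots$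 to a small fraction of $n$ when $K$ is large. The next section makes this precise.

## Cutting off all groups of one dyadic size

Choose $\varepsilon\in(0,1)$ with $(1-\varepsilon)(\alpha-2)>1$, which is possible as $\alpha>3$. Set
$$t=n^{1-\varepsilon},\qquad\eta=\min(\varepsilon,\alpha-3,1),\qquad a=\tfrac14(1-2^{-\eta}),\qquad C_3=120\,C_1 .$$
Let $K=2^{i_0}\ge1$ be a power of $2$ with $\frac{2eC_3}{a}K^{3-\alpha}\le\frac12$; it exists because $\alpha>3$. Put $c=1/(60K)$. For all planar graphs, where $\alpha=\frac72$, take $\varepsilon=\frac14$; then $(1-\varepsilon)(\alpha-2)=\frac98$, $t=n^{3/4}$ and $\eta=\frac14$.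

**Lemma 6.** For $n\in I$ let $\tau(n)$ be the probability that a random graph of $\mathcal G$ on $[n]$ has no good separation with both sides $>t$ and has $\operatorname{circ}<cn$. Then $\tau(n)=O(n^{-D})$ for every $D$.

*Proof.* Let $n$ be so large that $n\ge100$ and $t\le n/100$. For each graph $G$ to be counted, fix one set $U$ as in Lemma 5.

**Step 1: a size class holding many vertices.** By Lemma 5, $|U|\le\operatorname{circ}(G)<cn\le n/2$. Distinct groups correspond to distinct cliques $N$ of size at most $3$ of the planar graph $G^*$, so there are at most $15|U|$ groups. Groups of size less than $K$ contain at most $K\cdot15\,cn=n/4$ vertices. All groups together contain $n-|U|\ge n/2$ vertices. So groups of size at least $K$ contain at least $n/4$ vertices.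

For $i\ge i_0$ let class $i$ consist of the groups of size in $[\sigma,2\sigma)$, where $\sigma=2^i$. By Lemma 5(3) only classes with $\sigma\le2t$ can be nonempty. Put $\delta_i=a(K/\sigma)^\eta$. Then
$$\sum_{i\ge i_0}\delta_i=a\sum_{k\ge0}2^{-k\eta}=\frac{a}{1-2^{-\eta}}=\frac14 .$$
If every nonempty class $i$ contained fewer than $\delta_in$ vertices, the total would be less than $n/4$. So some nonempty class $i$ contains at least $\delta_in$ vertices. Its groups have fewer than $2\sigma$ vertices each, so it has at least
$$j_i:=\frac{\delta_in}{2\sigma}=\frac{a\,n\,K^\eta}{2\,\sigma^{1+\eta}}\tag{1}$$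
groups.

**Step 2: cutting off the groups of a class stays inside $\mathcal G$.** Fix $i\ge i_0$ with $\sigma\le2t$, and consider the counted graphs for which class $i$ consists of exactly $j$ groups, where $j_i\le j\le n$ and $j\ge1$. List these groups as $W_1,\dots,W_j$, with $|W_l|=s_l$ and neighborhoods $N_1,\dots,N_j$. Let $V_0=V\setminus\bigcup W_l\supseteq U$ and $m=|V_0|\ge1$. Put
$$G'=G[V_0]+\bigcup_lK_{N_l},\qquad H_l=G[W_l\cup N_l]+K_{N_l}.$$
We claim that $H_l,G'\in\mathcal G$. By Lemma 4, $(W_l,N_l,V\setminus(W_l\cup N_l))$ is a good separation of $G$, and $H_l$ is the corresponding $G_A$. So $H_l\in\mathcal G$.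

For $G'$ we cut off one group at a time. Put $G_0=G$ and $G_l=G_{l-1}-W_l+K_{N_l}$, so that $G_j=G'$. All added edges lie inside $U$, so the components of $G_l-U$ are those of $G-U$ outside $W_1\cup\dots\cup W_l$, with unchanged neighborhoods. The torso of $U$ in $G_l$ is again $G^*$, because $G_l[U]=G[U]+K_{N_1}+\dots+K_{N_l}$ and the remaining components contribute their cliques as before. Hence Lemma 4 applies to $G_l$ and $U$. For $l<j$, the set $W_{l+1}$ is the group of $G_l$ with neighborhood $N_{l+1}$, so $(W_{l+1},N_{l+1},B)$ with $B=V(G_l)\setminus(W_{l+1}\cup N_{l+1})$ is a good separation of $G_l$, and $(G_l)_B=G_{l+1}$. By induction all $G_l$ are in $\mathcal G$.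

**Step 3: the count.** The graph $G$ is determined by the sets $W_l$; by $G'$; by the sets $N_l$, which are cliques of size at most $3$ of the planar graph $G'$, so at most $15m$ choices each by (E); by the graphs $H_l$, in which $N_l$ is a clique; and by the graphs $G[N_l]$, at most $8$ choices each. Indeed the edges meeting $W_l$ are read off from $H_l$, the edges inside some $N_l$ from $G[N_l]$, and all other edges from $G'$. Each $G$ arises from $j!$ orderings of its groups. By Lemma 2 the number of these graphs is at most
$$\frac1{j!}\sum_{s_1,\dots,s_j\in[\sigma,2\sigma)}\frac{n!}{m!\prod s_l!}\,f_m\,(15m)^j\,8^j\prod_{l=1}^jC_1\,s_l!\,\gamma^{s_l}s_l^{1-\alpha},$$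
where $m=n-\sum s_l$ and terms with $m<1$ are omitted. Now $f_m/m!\le\kappa_2m^{-\alpha}\gamma^m\le\kappa_2\gamma^m$, the powers of $\gamma$ multiply to $\gamma^n$, the factorials $s_l!$ cancel, $m\le n$, and $s_l^{1-\alpha}\le\sigma^{1-\alpha}$. Each $s_l$ takes $\sigma$ values. With $15\cdot8\cdot C_1=C_3$ the bound becomes
$$\kappa_2\,n!\,\gamma^n\,\frac{(C_3\,n\,\sigma^{2-\alpha})^j}{j!}.\tag{2}$$

**Step 4: the factor $1/j!$ wins.** Since $j!\ge(j/e)^j$ and $j\ge j_i$, formula (1) shows that the fraction in (2) is at most
$$\Big(\frac{eC_3\,n\,\sigma^{2-\alpha}}{j_i}\Big)^j=\Big(\frac{2eC_3}{a}\,\sigma^{3-\alpha}\Big(\frac\sigma K\Big)^{\eta}\Big)^j\le\Big(\frac{2eC_3}aK^{3-\alpha}\Big)^j\le2^{-j}.$$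
The first inequality holds because $\sigma^{3-\alpha}(\sigma/K)^\eta=K^{3-\alpha}(\sigma/K)^{3-\alpha+\eta}$, with $\sigma\ge K$ and $\eta\le\alpha-3$. The last one is the choice of $K$.

**Step 5: summation.** We sum over $j\ge j_i$, which gives at most $2\cdot2^{-j_i}$, and divide by $f_n\ge\kappa_1n^{-\alpha}\gamma^nn!$. So the probability that class $i$ is the one found in Step 1 is at most $(2\kappa_2/\kappa_1)\,n^\alpha2^{-j_i}$. It remains to see that $j_i$ is large. As $\sigma\le2t$, $K\ge1$, $\eta\le1$ and $\eta\le\varepsilon$,
$$j_i\ge\frac{an}{2(2t)^{1+\eta}}\ge\frac a8\,n\,t^{-(1+\eta)}=\frac a8\,n^{1-(1-\varepsilon)(1+\eta)}\ge\frac a8\,n^{1-(1-\varepsilon)(1+\varepsilon)}=\frac a8\,n^{\varepsilon^2}.$$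
There are $O(\log n)$ classes with $\sigma\le2t$, so
$$\tau(n)=O\big(n^\alpha\log n\cdot2^{-\frac a8n^{\varepsilon^2}}\big),$$
which is $O(n^{-D})$ for every $D$. $\square$

**Proof of Theorems 3 and 1.** A graph with $\operatorname{circ}<cn$ either has a good separation with both sides larger than $t$ or is counted by $\tau(n)$. By Lemmas 3 and 6, for $n\in I$, $n\ge4$,
$$\Pr(\operatorname{circ}<cn)\le C_2\,n\,t^{2-\alpha}+\tau(n)=C_2\,n^{1-(1-\varepsilon)(\alpha-2)}+\tau(n)\to0 ,$$
because $(1-\varepsilon)(\alpha-2)>1$. This proves Theorem 3. For all planar graphs the bound reads $\Pr(\operatorname{circ}(G_n)<cn)\le C_2n^{-1/8}+\tau(n)\to0$, which is Theorem 1. $\blacksquare$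

## Vertices of degree at most one: Theorem 2(a)

From here until Theorem 2 is proved, $\mathcal G$ is the class of all planar graphs, $\alpha=\frac72$ and $t=n^{3/4}$. A vertex of degree at most $1$ lies on no cycle, so it suffices to show that there are linearly many of them. The idea is that a graph with few such vertices can be given new leaves in so many ways that graphs of this kind must be rare.

Let $k=\lfloor n/(8\gamma)\rfloor$ with $n$ large, and let $b_n$ be the number of planar graphs on $[n]$ with at most $k$ vertices of degree at most $1$. Take such a graph, relabel it onto an $n$-subset of $[n+k]$, and join each of the remaining $k$ vertices to one vertex of the $n$-subset. This gives $b_n\binom{n+k}kn^k$ constructions of planar graphs on $[n+k]$.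

How often can one graph arise? Adding edges does not lower the degree of an old vertex, so a resulting graph has at most $2k$ vertices of degree at most $1$: at most $k$ old ones and the $k$ new ones. The construction is determined by the resulting graph and the set of its $k$ new vertices, all of which have degree $1$. So each graph arises at most $\binom{2k}k\le4^k$ times, and $b_n\binom{n+k}kn^k\le4^kg_{n+k}$. Using $g_{n+k}\le\kappa_2\gamma^{n+k}(n+k)!$ and $k!\le k^k$,
$$b_n\le g_{n+k}\,\frac{4^k\,n!\,k!}{(n+k)!\,n^k}\le\kappa_2\gamma^nn!\Big(\frac{4\gamma k}n\Big)^k\le\kappa_2\gamma^nn!\,2^{-k}.$$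
Hence $b_n/g_n=O(n^{7/2}2^{-k})\to0$. So a.s. more than $k$ vertices have degree at most $1$, and $\operatorname{circ}(G_n)\le n-k\le(1-\delta)n$ with $\delta=1/(9\gamma)$, since $k\ge n/(9\gamma)$ for large $n$. This proves (a).

## Polynomial decay of the lower tail: Theorem 2(b)

By Theorem 1 a short longest cycle is unlikely; we now want the probability of $\operatorname{circ}(G_n)<xn$ to be a power of $n$ that improves as $x$ decreases. The plan is a recursion. Up to the tiny $\tau(n)$, a graph with a short longest cycle has a balanced good separation, which already costs $n^{-1/8}$. Both sides inherit short cycles, so each must be separated again, until the pieces have size about $xn/c$.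

**Claim 1.** If $(A,N,B)$ is a good separation of $G$ and $\operatorname{circ}(G_A)\ge4$, then $\operatorname{circ}(G)\ge\operatorname{circ}(G_A)$. The same holds for $G_B$.

*Proof.* Take a longest cycle of $G_A$. It has length at least $4$, so it uses at most two edges inside $N$, and if it uses two, they form a path $xyz$. Let $Z$ be a component of $G[B]$ with $N(Z)=N$; it is disjoint from the cycle. If no edge used is missing from $G$, there is nothing to do. If exactly one edge used is not in $G$, replace it by a path with the same ends and nonempty interior in $Z$. If two are not in $G$, replace $xyz$ by an $x$–$z$ path with nonempty interior in $Z$. The result is a cycle of $G$ of at least the same length. The case of $G_B$ is symmetric. $\square$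

**Step 1: the recursion.** For an integer $\ell\ge4$ let $p_\ell(m)=\Pr(\operatorname{circ}(G_m)<\ell)$. If $\operatorname{circ}(G)<\ell$ and $(A,N,B)$ is a good separation of $G$, then $\operatorname{circ}(G_A)<\ell$: either $\operatorname{circ}(G_A)<4\le\ell$, or Claim 1 applies. Likewise $\operatorname{circ}(G_B)<\ell$.

The planar graphs with $\operatorname{circ}<\ell$ form an isomorphism-closed class with $p_\ell(m)g_m$ members on $[m]$. We repeat the proof of Lemma 2 with $f_m$ replaced by $p_\ell(m)g_m$. It shows that among the graphs counted by $Q_r(s+r)$ at most $C_1\,p_\ell(s+r)\,s!\,\gamma^ss^{-5/2}$ have $\operatorname{circ}<\ell$, with the same $C_1$. Now repeat the proof of Lemma 3 with $t=n^{3/4}$ for graphs with $\operatorname{circ}<\ell$. The only change is an extra factor $p_\ell(s')p_\ell(b')$ in each term, where $s'=s+r$ and $b'=b+r$. Here $s'+b'=n+r\ge n$, and $1\le s',b'<n$ because $s'=n-b$ and $b'=n-s$. Since $C_2\,n\,t^{-3/2}=C_2n^{-1/8}$, the graphs with a good separation having both sides larger than $t$ contribute at most $C_2n^{-1/8}$ times the maximum of these products. If $\ell\le cn$, the other graphs with $\operatorname{circ}<\ell$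 have probability at most $\tau(n)$. Hence for $n\ge4$ and $4\le\ell\le cn$,
$$p_\ell(n)\le\tau(n)+C_2n^{-1/8}\max\{p_\ell(s')p_\ell(b'):\ 1\le s',b'<n,\ s'+b'\ge n\}.\tag{3}$$

**Step 2: solving the recursion.** Let $u=\ell/c$, so that (3) applies as soon as $n\ge u$ (and $n\ge4$). Let $\rho\ge1$ be fixed and $e(m)=\max(0,m/u-1)$; this measures how many cuts are needed to bring the pieces down to size $u$.

**Claim 2.** There is $u_0(\rho)$ such that if $u\ge u_0(\rho)$, then $p_\ell(m)\le2u^{-e(m)/16}$ for all integers $1\le m\le\rho u$.

*Proof.* We use induction on $m$. If $m<u$, then $e(m)=0$ and the bound is $2$. Let $u\le m\le\rho u$. Then $\ell=cu\le cm$, and (3) applies to $m$, where we take $u_0(\rho)\ge4$. If $s'+b'\ge m$, then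
$$e(s')+e(b')\ge\frac{s'+b'}u-2\ge\frac mu-2=e(m)-1 .$$
By (3), induction and $m\ge u$,
$$p_\ell(m)\le\tau(m)+C_2u^{-1/8}\cdot4\,u^{-(e(m)-1)/16}=\tau(m)+4C_2\,u^{-1/8}u^{1/16}u^{-e(m)/16}.$$
For $u\ge u_0(\rho)$ we have $4C_2u^{-1/16}\le1$. Since $m\ge u$ and $\tau$ decays faster than any power, we also have $\tau(m)\le u^{-\rho/16}$. As $e(m)\le\rho$, this is at most $u^{-e(m)/16}$. So $p_\ell(m)\le2u^{-e(m)/16}$. $\square$

The recursion loses $1$ in the exponent function $e$ at each cut, hence a factor $u^{1/16}$, and gains $u^{-1/8}$. The rate $\frac1{16}$ leaves a spare $u^{-1/16}$, which absorbs the constant $4C_2$.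

**Step 3: conclusion of (b).** Given $0<x\le c/2$, take $\ell=\lceil xn\rceil$ and $\rho=c/x\ge2$. Since $\operatorname{circ}$ is an integer, $\operatorname{circ}(G_n)<xn$ is the same as $\operatorname{circ}(G_n)<\ell$. With $u=\ell/c$ we have
$$\frac cx\ \ge\ \frac nu=\frac{cn}{\lceil xn\rceil}\ \ge\ \frac{cn}{xn+1}\ \ge\ \frac cx-\frac{c}{x^2n},$$
so $n\le\rho u$, and $u=\Theta_x(n)$. For large $n$ we have $\ell\ge4$ and $u\ge u_0(\rho)$. The factor $u^{O_x(1/n)}$ is bounded. So Claim 2 gives
$$\Pr(\operatorname{circ}(G_n)<xn)=p_\ell(n)\le2u^{-(n/u-1)/16}=O_x\big(n^{-(c/x-1)/16}\big)=O_x\big(n^{-c/(32x)}\big),$$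
where the last step uses $c/x-1\ge c/(2x)$, that is, $x\le c/2$. This proves (b).

## Many components: Theorem 2(c)

The cheapest way we use to keep all cycles short is to split the graph into components of size below $xn$. Let $k=\lfloor1/x\rfloor+1>1/x$. For large $n$ split $n=n_1+\dots+n_k$ with $n_i\in\{\lfloor n/k\rfloor,\lceil n/k\rceil\}$. Since $1/k<x$, all $n_i<xn$ for large $n$. Choose disjoint vertex sets of these sizes and a connected planar graph on each. Each resulting graph arises at most $k!$ times, so by (GN) there are at least
$$\frac1{k!}\,\frac{n!}{\prod n_i!}\prod c_{n_i}\ge\mathrm{const}_k\cdot n!\,\gamma^n\prod n_i^{-7/2}\ge\mathrm{const}_k\cdot n!\,\gamma^nn^{-7k/2}$$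
planar graphs with exactly $k$ components, of these sizes. Each has $\operatorname{circ}<xn$, since a cycle lies in one component. Dividing by $g_n\le\kappa_2n^{-7/2}\gamma^nn!$ gives a probability of at least $\kappa_xn^{-7(k-1)/2}$, and $k-1=\lfloor1/x\rfloor$. This proves (c), and with it Theorem 2. $\blacksquare$

## Hypothesis (H) for 2-connected planar graphs

The graph $K_{2,n-2}$ showed that a 2-connected planar graph need not have long cycles. The random one does. Let $\mathcal G$ be the class of 2-connected planar graphs on at least $3$ vertices. By (BGW), and since the cycle on $[n]$ shows $f_n\ge1$ for $n\ge3$, the counting part of (H) holds with $\alpha=\frac72$, with $\gamma_2$ as the constant $\gamma$ of (H), and $I=\{3,4,\dots\}$. It remains to check closure.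

Let $(A,N,B)$ be a good separation of $G\in\mathcal G$. There are no $A$–$B$ edges and $A,B\ne\emptyset$, so $N$ separates $G$, and $|N|\ge2$ because $G$ is 2-connected. So $G_A$ has at least $3$ vertices. It is planar, as shown after Lemma 1.

Suppose $G_A$ is disconnected or has a cut vertex $v$. Let $X=\emptyset$ or $X=\{v\}$, respectively. The set $N\setminus X$ is nonempty and is a clique, so it lies in one component of $G_A-X$. Another component $D$ then satisfies $D\cap N=\emptyset$, that is, $D\subseteq A$. The edges of $G$ at vertices of $A$ are exactly the edges of $G_A$ at these vertices, so $N_G(D)\subseteq X$. As $X\subseteq A\cup N$, the set $V\setminus(D\cup X)$ contains a vertex of $B$. So $G-X$ is disconnected with $|X|\le1$, contradicting 2-connectivity. Hence $G_A\in\mathcal G$, and likewise $G_B\in\mathcal G$.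

So (H) holds, and by Theorem 3 the random 2-connected planar graph also a.s. has a cycle of linear length.
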